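# Thickened spheres, odd maps and inscribed simplices

## 1. Metric thickenings, two thresholds, and the space of inscribed simplices

Throughout, $n\ge 1$, and $S^n$ is the unit sphere in $\mathbb R^{n+1}$ with the great-circle metric $d(x,x')=\arccos\langle x,x'\rangle$, so $\operatorname{diam}(S^n)=\pi$. For $0\le t\le\pi$, a set $X\subseteq S^n$ has $\operatorname{diam}X\le t$ exactly when $\langle x,x'\rangle\ge\cos t$ for all $x,x'\in X$. We write $\operatorname{conv}(A)$ for the convex hull of $A$. A map $h$ between spaces with involution, each written $z\mapsto -z$, is called odd if $h(-z)=-h(z)$.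

**Definition 1 (metric thickening).** For $t\ge0$, the Vietoris–Rips metric thickening $V_t=\mathrm{VR}^m(S^n;t)$ is the space of all finitely supported probability measures $\mu=\sum_{i=1}^j\lambda_i\delta_{x_i}$ on $S^n$ whose support has diameter at most $t$, with the 1-Wasserstein (optimal transport) metric $W_1$. The antipodal map of $S^n$ induces the involution $-\mu=\sum\lambda_i\delta_{-x_i}$ on $V_t$. The barycenter of $\mu$ is $\beta(\mu)=\int x\,d\mu=\sum\lambda_ix_i\in\mathbb R^{n+1}$.

**Example.** $V_0$ consists of the point masses, and $W_1(\delta_x,\delta_y)=d(x,y)$, so $V_0=S^n$. At the other end, $V_\pi$ contains all finitely supported probability measures; it is convex, hence contractible. On $S^1$, the uniform measure on an equilateral triangle lies in $V_t$ exactly when $t\ge 2\pi/3$, and $\frac12\delta_x+\frac12\delta_{-x}$ lies in $V_t$ only when $t\ge\pi$. The size of the support may jump along a convergent sequence: $(1-\lambda)\delta_x+\lambda\delta_y\to\delta_x$ as $\lambda\to0$, because the $W_1$ distance to $\delta_x$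 is $\lambda\, d(x,y)$.

We need three facts about the topology. Let $\mathcal P(S^n)$ be the space of all Borel probability measures with the weak topology. It is compact, and $W_1$ metrizes it, so $V_t$ is a subspace of $\mathcal P(S^n)$.

- (F1) For continuous $g$, the map $\mu\mapsto\int g\,d\mu$ is continuous. In particular $\beta$ is continuous.
- (F2) $\sum\lambda_i\delta_{p_i}$ depends continuously on $(\lambda_i,p_i)$.
- (F3) If $K\subseteq S^n$ is compact and $P_s:K\to K$ depends continuously on a parameter $s$ in a metric space (jointly with the point), then $(s,\mu)\mapsto(P_s)_{\ast}\mu$ is continuous on measures on $K$. Indeed, if $s_j\to s$ and $\mu_j\to\mu$, then $g\circ P_{s_j}\to g\circ P_s$ uniformly on $K$, so $\int g\circ P_{s_j}\,d\mu_j\to\int g\circ P_s\,d\mu$.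

**Definition 2 (the connectivity threshold).** A space is $(k-1)$-connected if it is nonempty and its homotopy groups $\pi_i$ vanish for $i\le k-1$. For $n,k\ge1$,
$$r_{n,k}=\inf\{\,0\le t\mid V_t\text{ is }(k-1)\text{-connected}\,\}\in[0,\pi].$$

By the Hurewicz theorem a $(k-1)$-connected space has $\tilde H_i(\,\cdot\,;\mathbb Z)=0$ for $i\le k-1$; this is how we shall show that a space is not $(k-1)$-connected. Clearly $r_{n,k}\le r_{n,k+1}$.

**Example.** $S^n$ is $(n-1)$-connected and $V_0=S^n$, so $r_{n,k}=0$ for $k\le n$.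

**Definition 3 (the odd-map threshold).** For $n,k\ge1$,
$$s_{n,k}=\inf\{\,0\le t\mid \text{for every continuous odd } f:S^n\to\mathbb R^k\text{ there is }X\subseteq S^n\text{ with }\operatorname{diam}X\le t\text{ and }0\in\operatorname{conv}f(X)\,\}.$$

For one odd $f$, let $d(f)$ be the smallest diameter of a set $X$ with $0\in\operatorname{conv}f(X)$. It exists: by Carathéodory we may take $X=\{x_1,\dots,x_{k+1}\}$ (repetitions allowed); the set of $(\lambda,x)$ in (simplex)$\times(S^n)^{k+1}$ with $\sum\lambda_if(x_i)=0$ is compact; it is nonempty because $\frac12f(x)+\frac12f(-x)=0$; and the diameter is continuous. A number $t$ belongs to the set in Definition 3 if and only if $t\ge d(f)$ for all $f$. So $s_{n,k}=\sup_fd(f)$, the infimum is attained, and the set is closed upward. Composing $f$ with $\mathbb R^k\subset\mathbb R^{k+1}$ gives $s_{n,k}\le s_{n,k+1}$.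

**Example.** Let $f:S^1\to\mathbb R^2$ be the inclusion, and let $0$ be a convex combination, with positive weights, of at most three distinct points of $X\subseteq S^1$. Two points must be antipodal. Three points cut the circle into three arcs, each of length at most $\pi$; the longest has length $a\in[2\pi/3,\pi]$, and its endpoints are at distance $a$. An equilateral triangle attains $2\pi/3$. So $d(f)=2\pi/3$ and $s_{1,2}\ge2\pi/3$.

**Definition 4 (class of a free involution).** A free involution on $Z$ with double cover $Z\to Z/\pm$ has a class $w\in H^1(Z/\pm;\mathbb F_2)$, the class of that double cover. An odd map $Z\to Z'$ induces $Z/\pm\to Z'/\pm$, which pulls $w'$ back to $w$.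

**Example.** For $Z=S^m$ with the antipodal map, $w$ is the generator $\alpha$ of $H^{\ast}(\mathbb{RP}^m;\mathbb F_2)=\mathbb F_2[\alpha]/(\alpha^{m+1})$. Hence, for every $Z$,
$$\text{an odd map } Z\to S^{k-1}\text{ exists}\ \Longrightarrow\ w^k=0. \tag{1}$$
For $Z=S^m$ this says that there is no odd map $S^m\to S^{k-1}$ with $k\le m$, which is the Borsuk–Ulam theorem.

We also recall the transfer sequence of a double cover, exact with $\mathbb F_2$ coefficients:
$$H^i(Z/\pm)\to H^i(Z)\xrightarrow{\ \mathrm{tr}\ }H^i(Z/\pm)\xrightarrow{\ \cup w\ }H^{i+1}(Z/\pm). \tag{2}$$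

**Definition 5 (inscribed simplices).** $Y=Y_n$ is the space of vertex sets $y=\{y_1,\dots,y_{n+2}\}$ of regular $(n+1)$-simplices inscribed in $S^n$. In such a set, $\langle y_i,y_j\rangle=-\frac1{n+1}$ for $i\ne j$, and $\sum y_i=0$. Put
$$r_n=\arccos\Big(-\frac1{n+1}\Big),$$
the diameter of every $y\in Y_n$.

Any two inscribed regular simplices with labeled vertices have the same Gram matrix, so $O(n+1)$ acts transitively on $Y$. The vertices span $\mathbb R^{n+1}$, so the stabilizer of $e\in Y$ is the group $S_{n+2}$ of permutations of its vertices. The transposition of $e_1,e_2$ is the reflection in $(e_1-e_2)^\perp$, since $\langle e_i,e_1-e_2\rangle=0$ for $i\ge3$. Hence the sign of a permutation is its determinant, and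
$$Y=O(n+1)/S_{n+2}=SO(n+1)/A_{n+2},$$
a closed connected manifold. The involution $y\mapsto-y$ is free: inner products within $y$ are $1$ or $-\frac1{n+1}\ne-1$, so $y$ contains no antipodal pair and $-y\neq y$. Let $w\in H^1(Y/\pm;\mathbb F_2)$ be its class.

**Example.** $Y_1$ is the space of inscribed equilateral triangles. A triangle with a vertex at angle $\theta$ is determined by $\phi=3\theta\in\mathbb R/2\pi$, and $-y$ has parameter $\phi+3\pi=\phi+\pi$. So $Y_1$ is a circle with its antipodal map. $Y_2$ is the 3-manifold of inscribed regular tetrahedra. The vertices of a cube split into two tetrahedra $y$ and $-y$, so $Y_2/\pm$ is the space of inscribed cubes.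

**Definition 6 (the join).** $Q=Q_n=Y\ast S^n$, realized as $Y\times D^{n+1}/\!\sim$ with $(y,x)\sim(y',x)$ whenever $|x|=1$. It contains $S^n=\{|x|=1\}$, and $(y,x)\mapsto(-y,-x)$ is a free involution on it. Let $w_Q\in H^1(Q/\pm;\mathbb F_2)$ be its class.

**Example.** $Q_1=S^1\ast S^1=S^3$, with the antipodal map.

## 2. Are the two thresholds equal?

We show in Section 3 that $s_{n,k}\le r_{n,k}$ always holds. Does a failure of connectivity always come from an odd map? The following is taken from the document "Dissertation Proposal - Simplicial Metric Thickenings Of Spheres".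

**Conjecture 33.** For all integers $n,k\ge1$, $s_{n,k}=r_{n,k}$.

The conjecture is false. Here is what we shall prove.

**Theorem A.** $s_{2,5}=s_{2,6}=\arccos(-1/3)<r_{2,5}\le r_{2,6}$.

**Theorem B.** Let $n\ge1$.

1. There is $\varepsilon_n>0$ such that if $c\ge1$ and $H_c(Y_n;\mathbb Z)\ne0$, then $r_{n,k}\ge r_n+\varepsilon_n$ for all $k\ge n+2+c$.
2. If $w^h\ne0$ in $H^h(Y_n/\pm;\mathbb F_2)$, then $s_{n,k}=r_n$ for $n+1\le k\le n+1+h$.
3. $s_{n,k}=r_n$ for $n+1\le k\le n+2^{\lfloor\log_2(n+1)\rfloor}$; also $s_{6,11}=r_6$. If $n\ge2$, then $r_{n,k}>r_n$ for all $k\ge n+5$; also $r_{4,8}>r_4$ and $r_{5,9}>r_5$.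
4. Hence $s_{n,k}<r_{n,k}$ for: $(2,5),(2,6)$; $(4,8)$; $(5,9)$; $(6,11)$; and all $n\ge7$, $n+5\le k\le n+2^{\lfloor\log_2(n+1)\rfloor}$ (at least $k=n+5,\dots,n+8$). So the conjecture fails for every $n\ge2$, $n\ne3$.

**Proposition C.** $s_{1,k}=r_{1,k}$ for all $k$ (using a published theorem of Moy, quoted in Section 10).

## 3. The cases $k\le n$, the inequality $s_{n,k}\le r_{n,k}$, and why it resists reversal

For $k\le n$ everything is zero. By Borsuk–Ulam an odd $f:S^n\to\mathbb R^k$ has a zero $x$, and $X=\{x\}$ has diameter $0$, so $s_{n,k}=0$; we saw that $r_{n,k}=0$. The conjecture holds there, and the first interesting value is $k=n+1$.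

**Proposition 1 (known).** For every continuous odd $f:S^n\to\mathbb R^k$ there is $X\subseteq S^n$ of diameter at most $r_{n,k}$ with $0\in\operatorname{conv}f(X)$. Consequently $s_{n,k}\le r_{n,k}$.

*Proof.* Let $V_t$ be $(k-1)$-connected, and suppose that some odd $f$ has $0\notin\operatorname{conv}f(X)$ whenever $\operatorname{diam}X\le t$. Then $F(\mu)=\int f\,d\mu$ lies in $\operatorname{conv}f(\operatorname{supp}\mu)$, so $F:V_t\to\mathbb R^k\setminus0$ is continuous and odd. Now build an odd map $S^k\to V_t$. Give $S^k$ the cell structure with two antipodal cells $\pm e_i$ in each dimension $i\le k$. Suppose the map is defined on the $(i-1)$-skeleton; extend it over $e_i$, which is possible because $\pi_{i-1}(V_t)=0$ for $1\le i\le k$, and define it on $-e_i$ by oddness. The composite $S^k\to V_t\to\mathbb R^k\setminus0\to S^{k-1}$ is odd, contradicting Borsuk–Ulam. So $t$ lies in the set of Definition 3 and $s_{n,k}\le t$. Taking the infimum over $t$ gives $s_{n,k}\le r_{n,k}$. Since the infimum in Definition 3 is attained, $X$ can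 be chosen with diameter at most $s_{n,k}\le r_{n,k}$. $\square$

To prove the conjecture one would try to run this backward. Let $t<r_{n,k}$. Then $V_t$ is not $(k-1)$-connected, and we want an odd $f:S^n\to\mathbb R^k$ with $0\notin\operatorname{conv}f(X)$ for all $X$ of diameter at most $t$. By the argument above such an $f$ produces an odd map $V_t\to S^{k-1}$. So at the least we need an odd map out of $V_t$, whereas all we have is a nonzero element of some $\pi_i(V_t)$ with $i\le k-1$. This is the point where the attempt stops, since such an element need not yield an odd map. For example, $S^3\times S^1$ with $(x,z)\mapsto(-x,z)$ is not even 1-connected, but it has no odd map to $S^2$: restrict to $S^3\times\{z\}$ and use Borsuk–Ulam.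

A disproof can use exactly this discrepancy. We look for a space $Q$ with a free involution and an odd map $J:Q\to V_t$, at the first interesting value $t=r_n$, with two properties.

- $Q$ has no odd map to $S^{k-1}$. Then $V_{r_n}$ has none, and $s_{n,k}\le r_n$.
- $Q$ has a homology class in some degree $\le k-1$ whose image in $V_t$ is nonzero not only at $t=r_n$ but for all $t\in[r_n,r_n+\varepsilon]$. Then $r_{n,k}\ge r_n+\varepsilon$.

The first property is tested with $\mathbb F_2$ coefficients, and the second with any coefficients. For $n=2$ a class of order 3 will separate them.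

The space $Q$ is the join of Definition 6, and here is a heuristic reason. When $\beta(\mu)\neq0$, the measure $\mu$ has a direction $\beta(\mu)/|\beta(\mu)|\in S^n$. At $t=r_n$ the first measures with $\beta=0$ appear; by Lemma 2 below they are the uniform measures $u_y$, $y\in Y_n$. Around each of them, $\beta$ sweeps out a disk $D^{n+1}$ whose boundary maps to $S^n$ by direction. So one expects $Y\times D^{n+1}$ glued to $S^n$, which is $Q$. We shall not need that $V_{r_n}$ is equivalent to $Q$.

## 4. Sets of diameter at most $r_n$ with the origin in the hull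

This section finds the smallest diameter of a set in $S^n$ whose hull contains $0$, and all sets that attain it.

**Lemma 2.** If $X\subseteq S^n$ and $0\in\operatorname{conv}X$, then $\operatorname{diam}X\ge r_n$. If moreover $\operatorname{diam}X\le r_n$, then $X\in Y_n$.

*Proof.* **Step 1: a subset of $X$ is a regular simplex.** Put $c=-\frac1{n+1}=\cos r_n$ and suppose $\operatorname{diam}X\le r_n$, that is, all inner products in $X$ are at least $c$. By Carathéodory in $\mathbb R^{n+1}$, $0=\sum_{i=1}^m\lambda_ix_i$ with $m\le n+2$, distinct $x_i\in X$, $\lambda_i>0$ and $\sum\lambda_i=1$. Let $q=\sum\lambda_i^2$. By Cauchy–Schwarz $q\ge\frac1m\ge\frac1{n+2}$. Since $\sum_{i\ne j}\lambda_i\lambda_j=1-q$ and $1-c>0$,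
$$0=\Big|\sum\lambda_ix_i\Big|^2\ge q+c(1-q)=q(1-c)+c\ge\frac{1-c}{n+2}+c=\frac{1+(n+1)c}{n+2}=0.$$
All inequalities are equalities. So $m=n+2$, all $\lambda_i$ are equal, and $\langle x_i,x_j\rangle=c$ for $i\ne j$: the $x_i$ form a regular simplex. In particular $\operatorname{diam}X=r_n$, so $\operatorname{diam}X<r_n$ is impossible, which is the first assertion.

**Step 2: $X$ has no further points.** Let $z\in X$. Since $0$ is interior to the simplex, $z$ is a nonnegative combination of the $x_i$; subtracting a multiple of $\sum x_i=0$ we get $z=\sum\mu_ix_i$ with $\mu_i\ge0$ and some $\mu_{i_0}=0$. Let $M=\sum\mu_i$. Then $-\frac1{n+1}\le\langle z,x_{i_0}\rangle=-\frac M{n+1}$, so $M\le1$. Also $1=|z|\le\sum\mu_i|x_i|=M$. Thus the triangle inequality is an equality; as the $x_i$ are distinct unit vectors, only one $\mu_i$ is nonzero, it equals $1$, and $z=x_i$. $\square$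

Two consequences.

**(a)** $s_{n,k}\ge r_n$ for $k\ge n+1$. Take for $f$ the inclusion $S^n\subset\mathbb R^{n+1}\subseteq\mathbb R^k$; Lemma 2 gives $d(f)\ge r_n$.

**(b)** For $t<r_n$, $V_t$ is not $n$-connected. Indeed $\beta(\mu)\in\operatorname{conv}(\operatorname{supp}\mu)$ is never $0$, so $\beta:V_t\to\mathbb R^{n+1}\setminus0$. The composite $S^n\to V_t\to\mathbb R^{n+1}\setminus0$, $x\mapsto\delta_x\mapsto x$, is a homotopy equivalence, so $H_n(V_t;\mathbb Z)\ne0$.

## 5. An odd map from the join $Y\ast S^n$ to $V_{r_n}$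

We now build $J:Q\to V_{r_n}$. For $y\in Y$ let $C_y=\operatorname{conv}(y)$; it contains the ball of radius $\frac1{n+1}$ about $0$. For $z\in C_y$ with barycentric coordinates $\lambda_i$ put
$$\sigma(y,z)=\sum\lambda_i\delta_{y_i}\in V_{r_n}.$$
Then $\beta(\sigma(y,z))=z$, and $\sigma(y,0)=u_y$ is the uniform measure on $y$. The map $\sigma$ is continuous: fix $e\in Y$; the map $O(n+1)\times C_e\to\{(y,z):z\in C_y\}$, $(g,z)\mapsto(ge,gz)$, is a continuous surjection of compact Hausdorff spaces, hence a quotient map, and $\sigma(ge,gz)=g_{\ast}\sigma(e,z)$ is continuous in $(g,z)$ by (F2) and (F3).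

So $\sigma$ maps the disk $\{y\}\times C_y$ into $V_{r_n}$, but on the boundary the result depends on $y$. To close up to the join we must deform $\sigma(y,z)$, for $z\in\partial C_y$, to $\delta_{z/|z|}$ inside $V_{r_n}$, keeping the barycenter away from $0$. The obvious formula $(1-s)\sigma(y,z)+s\,\delta_{z/|z|}$ leaves $V_{r_n}$. Take $n=2$, and let $z$ lie in the triangle with vertices $v_1,v_2,v_3\in y$, with a small positive weight on $v_1$, close to the midpoint $\frac12(v_2+v_3)$. At the midpoint $|z|^2=\frac14(2-\frac23)=\frac13$ and $\langle v_1,z\rangle=-\frac13$, so $\langle v_1,z/|z|\rangle$ is close to $-\frac{1}{\sqrt3}<-\frac13$. The support of the mixture contains $v_1$ and $z/|z|$, so its diameter exceeds $r_2$. The remedy is to work face by face and to contract by moving the points of the support toward the center of the face.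

**Lemma 3.** Let $\partial E=\{(y,z):y\in Y,\ z\in\partial C_y\}$. There is an $O(n+1)$-equivariant homotopy $G:\partial E\times[0,1]\to V_{r_n}$ with $G_0=\sigma$, $G_1(y,z)=\delta_{z/|z|}$, and $\beta\circ G\ne0$ everywhere.

*Proof.* **Step 1: the measures allowed over a face.** Let $\emptyset\ne F\subsetneq y$ and $|F|=q\le n+1$. For $v\in F$,
$$\Big\langle v,\sum_{v'\in F}v'\Big\rangle=1-\frac{q-1}{n+1}>0.$$
So $\sum_Fv'\ne0$; let $m_F$ be this vector divided by its norm. Then $\langle v,m_F\rangle>0$ for $v\in F$, hence $\langle z,m_F\rangle>0$ for $z\in\operatorname{conv}F$. In particular $z\ne0$, and we may put $T_F=\{z/|z|:z\in\operatorname{conv}F\}$, the intersection of $S^n$ with the convex cone spanned by $F$. We have $\langle p,m_F\rangle>0$ for $p\in T_F$. Let $D_F$ be the set of finitely supported probability measures on $T_F$ with support of diameter at most $r_n$. Then $D_F\subseteq V_{r_n}$, $\langle\beta(\mu),m_F\rangle>0$ for $\mu\in D_F$, and $D_{F'}\subseteq D_F$ for $F'\subseteq F$.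

**Step 2: contracting $T_F$ does not enlarge diameters beyond $r_n$.** Put
$$P^F_s(p)=\frac{(1-s)p+s\,m_F}{|(1-s)p+s\,m_F|},\qquad p\in T_F,\ 0\le s\le1.$$
The numerator has positive inner product with $m_F$ and lies in the cone of $F$, so $P_s^F:T_F\to T_F$ is well defined, $P_0^F$ is the identity and $P_1^F$ is constant with value $m_F$. We claim $(P^F_s)_{\ast}D_F\subseteq D_F$. For $s=1$ this is clear. Let $s<1$, $a=s/(1-s)$, $m=m_F$, and let $p,p'\in T_F$ with $\langle p,p'\rangle\ge\cos r_n$. Then
$$\langle p+am,p'+am\rangle=\langle p,p'\rangle+a\langle p,m\rangle+a\langle m,p'\rangle+a^2\ge\langle p,p'\rangle,$$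
and $|p+am|^2=1+2a\langle p,m\rangle+a^2\ge1$, likewise for $p'$. Dividing the inner product by the norms, which are at least 1, gives a nonnegative number if the inner product is nonnegative, and otherwise does not decrease it. So the normalized inner product is at least $\min(\langle p,p'\rangle,0)\ge\cos r_n$, because $\cos r_n<0$.

**Step 3: construction of $G$ for fixed $y$, by induction on faces.** We require that $G_s$ map $\operatorname{conv}F$ into $D_F$. On a vertex $v$ let $G_s=\delta_v$ for all $s$. Suppose $G$ is defined on all proper faces of $F$. Then it is defined on the boundary of $\operatorname{conv}F\times[0,1]$ with values in $D_F$: on the bottom it is $\sigma$, on the top $\delta_{z/|z|}$, on the sides it is given by induction, and these agree where they meet. Let $b_F$ be the barycenter of $F$. Every point of $\operatorname{conv}F\times[0,1]$ has the form $(1-\tau)\omega+\tau(b_F,\frac12)$ with $\omega$ on the boundary and $\tau\in[0,1]$, uniquely except at the center $\tau=1$. Define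
$$G\big((1-\tau)\omega+\tau(b_F,\tfrac12)\big)=(P^F_\tau)_{\ast}G(\omega).$$
At $\tau=0$ this is $G(\omega)$. At $\tau=1$ it is $\delta_{m_F}$ for every $\omega$, so $G$ is well defined. It is continuous by (F3), since $(\tau,\omega)\mapsto(1-\tau)\omega+\tau(b_F,\frac12)$ is a quotient map of compact spaces. Its values lie in $D_F$ by Step 2. Finitely supported measures stay finitely supported. By Step 1, $\beta\circ G\ne0$.

**Step 4: equivariance, and continuity in $y$.** No choices were made: $b_{gF}=g\,b_F$ and $P^{gF}_sg=gP^F_s$ for $g\in O(n+1)$. Hence $G(gy,gz,s)=g_{\ast}G(y,z,s)$. For fixed $e$ the map $(g,z,s)\mapsto g_{\ast}G(e,z,s)$ is continuous by (F3), and $O(n+1)\times\partial C_e\times[0,1]\to\partial E\times[0,1]$, $(g,z,s)\mapsto(ge,gz,s)$, is a quotient map of compact Hausdorff spaces. So $G$ is continuous. $\square$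

**The map $J$.** For $u\in S^n$ let $z(y,u)$ be the point of $\partial C_y$ on the ray through $u$; it is continuous in $(y,u)$, and $\frac1{n+1}\le|z(y,u)|\le1$. Define
$$J(y,ru)=\begin{cases}\sigma(y,2r\,z(y,u)),&0\le r\le\frac12,\\ G(y,z(y,u),2r-1),&\frac12\le r\le1.\end{cases}$$
At $r=\frac12$ both lines give $\sigma(y,z(y,u))$. At $r=0$ the value $u_y$ does not depend on $u$. At $r=1$ the value $\delta_u$ does not depend on $y$. So $J:Q\to V_{r_n}$ is well defined and continuous, and it is odd because $\sigma$ and $G$ commute with $-1\in O(n+1)$.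

**Lemma 4.** With any coefficients, $Q\to Q/S^n$ is injective on reduced homology, and $\tilde H_i(Q)\cong\tilde H_{i-n-1}(Y)$.

*Proof.* $Q/S^n=(Y\times D^{n+1})/(Y\times S^n)$, so $H_i(Q,S^n)\cong H_{i-n-1}(Y)$. The inclusion $S^n\subset Q$ is null-homotopic, through $\{y_0\}\times D^{n+1}$. So the long exact sequence of the pair breaks into
$$0\to\tilde H_i(Q)\to H_i(Q,S^n)\to\tilde H_{i-1}(S^n)\to0.$$
The right-hand group is nonzero only for $i=n+1$, where $H_0(Y)$, which is one copy of the coefficients because $Y$ is connected, surjects onto it and $\tilde H_{n+1}(Q)=0$. $\square$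

The map $J$ at once bounds $s_{n,k}$ from above.

**Lemma 5.** If there is no odd map $Q_n\to S^{k-1}$, then $s_{n,k}\le r_n$.

*Proof.* Suppose $s_{n,k}>r_n$. Then there is an odd $f:S^n\to\mathbb R^k$ with $0\notin\operatorname{conv}f(X)$ whenever $\operatorname{diam}X\le r_n$. The map $F(\mu)=\int f\,d\mu\in\operatorname{conv}f(\operatorname{supp}\mu)$ is a continuous odd map $V_{r_n}\to\mathbb R^k\setminus0$, and $FJ/|FJ|$ is an odd map $Q_n\to S^{k-1}$. $\square$

## 6. The homology of the join survives a little beyond $r_n$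

At $t=r_n$ the measures with barycenter $0$ are exactly the $u_y$. For $t>r_n$ this rigidity is lost, but compactness shows that a measure of support diameter slightly above $r_n$ with small barycenter is still near some $u_y$. That is enough to detect the homology of $Q$.

**Proposition 6.** There is $\varepsilon=\varepsilon_n>0$ such that for $r_n\le t\le r_n+\varepsilon$ the map $J_{\ast}:\tilde H_{\ast}(Q)\to\tilde H_{\ast}(V_t)$ is injective (any coefficients).

*Proof.* **Step 1: a map back to $Y$ near the measures $u_y$.** The map $y\mapsto u_y$ is continuous and injective, so it embeds the compact manifold $Y$ as a closed subset of the metrizable space $\mathcal P(S^n)$. Compact manifolds are ANRs. So there are an open neighborhood $U$ of $\{u_y:y\in Y\}$ in $\mathcal P(S^n)$ and a continuous $\rho:U\to Y$ with $\rho(u_y)=y$.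

**Step 2: small barycenter and diameter near $r_n$ force $\mu\in U$.** We claim that there are $\varepsilon,\delta_0>0$ such that every $\mu\in\mathcal P(S^n)$ with $\operatorname{diam}\operatorname{supp}\mu\le r_n+\varepsilon$ and $|\beta(\mu)|<\delta_0$ lies in $U$. If not, there are $\mu_j\notin U$ with $\operatorname{diam}\operatorname{supp}\mu_j\le r_n+\frac1j$ and $|\beta(\mu_j)|<\frac1j$. Pass to a subsequence with weak limit $\mu$; then $\mu\notin U$, as $U$ is open. Let $X=\operatorname{supp}\mu$. If $B$ is an open ball about $x\in X$, then $\liminf\mu_j(B)\ge\mu(B)>0$, so $\operatorname{supp}\mu_j$ meets $B$ for large $j$. Hence every point of $X$ is a limit of points of $\operatorname{supp}\mu_j$, and $\operatorname{diam}X\le r_n$. Also $\beta(\mu)=0$, and $\beta(\mu)\in\operatorname{conv}X$ because $X$ is compact. By Lemma 2, $X=y\in Y$. So $\mu=\sum\lambda_i\delta_{y_i}$ with $\sum\lambda_iy_i=0$, and affine independence gives $\lambda_i=\frac1{n+2}$. Thus $\mu=u_y\in U$, a contradiction.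

**Step 3: a collapse map on $V_t$.** By Lemma 3 and compactness there is $\eta>0$ with $|\beta(J(y,ru))|\ge\eta$ for all $r\ge\frac12$. Fix $0<\delta\le\min(\delta_0,\eta,\frac1{n+1})$, let $\bar B_\delta\subset\mathbb R^{n+1}$ be the closed ball of radius $\delta$, and let
$$\Sigma=(Y\times\bar B_\delta)/(Y\times\partial\bar B_\delta)$$
with base point $\ast$. For $r_n\le t\le r_n+\varepsilon$ define $\Phi:V_t\to\Sigma$ by
$$\Phi(\mu)=[\rho(\mu),\beta(\mu)]\ \text{ if }|\beta(\mu)|<\delta,\qquad \Phi(\mu)=\ast\ \text{ otherwise.}$$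
By Step 2, $\rho(\mu)$ is defined where needed. $\Phi$ is clearly continuous on the open set $|\beta|<\delta$. Let $O$ be an open neighborhood of $\ast$. Its preimage in $Y\times\bar B_\delta$ is open and contains $Y\times\partial\bar B_\delta$; as $Y\times\bar B_\delta$ is compact, it contains all $(y,v)$ with $|v|>\delta'$ for some $\delta'<\delta$. So $\Phi^{-1}(O)$ contains the open set $|\beta|>\delta'$, and $\Phi$ is continuous at the remaining points too.

**Step 4: $\Phi J$ is homotopic to the quotient map.** Consider $J$ as a map into $V_t\supseteq V_{r_n}$, and write $z=z(y,u)$. For $r\ge\frac12$ we have $|\beta(J(y,ru))|\ge\eta\ge\delta$, so $\Phi J=\ast$. For $r\le\frac12$, $\beta(\sigma(y,2rz))=2rz$, so $\Phi J(y,ru)=[\rho(\sigma(y,2rz)),2rz]$ if $|2rz|<\delta$ and $\ast$ otherwise. Consider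
$$[\rho(\sigma(y,2rsz)),\,2rz]\quad(|2rz|<\delta),\qquad s\in[0,1],$$
extended by $\ast$. Here $\sigma(y,2rsz)\in V_{r_n}$ has barycenter of norm $s|2rz|<\delta_0$, so it lies in $U$ by Step 2; continuity at $\ast$ is as in Step 3. At $s=1$ this is $\Phi J$. At $s=0$ it is $[\rho(u_y),2rz]=[y,2rz]$, that is, the map
$$(y,ru)\mapsto[y,\kappa u],\qquad \kappa=\min(2r|z(y,u)|,\delta)\ \ (r\le\tfrac12),\qquad\kappa=\delta\ \ (r\ge\tfrac12).$$
The two formulas agree at $r=\frac12$ since $|z|\ge\frac1{n+1}\ge\delta$. Finally, $\kappa$ and $\delta r$ both take values in $[0,\delta]$, are $0$ at $r=0$ and are $\delta$ at $r=1$. So the straight-line homotopy from $\kappa$ to $\delta r$ is well defined on $Q$, and it ends at $(y,ru)\mapsto[y,\delta ru]$. This is the quotient map $Q\to Q/S^n$ followed by a homeomorphism $Q/S^n\cong\Sigma$.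

**Step 5: conclusion.** By Lemma 4 the quotient map is injective on $\tilde H_{\ast}$, so $(\Phi J)_{\ast}=\Phi_{\ast}J_{\ast}$ is injective, and hence so is $J_{\ast}$. $\square$

**Proof of Theorem B(1).** Let $\varepsilon_n$ be as in Proposition 6, $c\ge1$, $H_c(Y;\mathbb Z)\ne0$ and $k\ge n+2+c$. For $r_n\le t\le r_n+\varepsilon_n$, the group $H_{n+1+c}(V_t;\mathbb Z)$ contains a copy of $H_{n+1+c}(Q;\mathbb Z)\cong H_c(Y;\mathbb Z)\ne0$. Since $n+1+c\le k-1$, $V_t$ is not $(k-1)$-connected. For $t<r_n$, $V_t$ is not $n$-connected by (b), and $n\le k-1$. So no $t\le r_n+\varepsilon_n$ qualifies, and $r_{n,k}\ge r_n+\varepsilon_n$. $\square$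

## 7. Tetrahedra in $S^2$: proof of Theorem A

Now $n=2$, $r_2=\arccos(-\frac13)$ and $Y_2=SO(3)/A_4=S^3/2T$, where $2T=Q_8\rtimes\mathbb Z/3$ is the binary tetrahedral group, the preimage of $A_4$ in $S^3$ (here $Q_8$ is the quaternion group).

**Step 1: $H_1(Y_2;\mathbb Z)=\mathbb Z/3$.** Since $S^3$ is simply connected, $\pi_1(Y_2)=2T$ and $H_1(Y_2;\mathbb Z)=2T^{ab}$. This is $\mathbb Z/3$ times the coinvariants of $\mathbb Z/3$ on $Q_8^{ab}=(\mathbb Z/2)^2$. The action there is by an automorphism of order 3, which permutes the three nonzero elements cyclically; the coinvariants are zero. So $2T^{ab}=\mathbb Z/3$.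

**Step 2: $r_{2,5}>r_2$.** Theorem B(1) with $c=1$ and $k=5=n+2+c$ gives $r_{2,5}\ge r_2+\varepsilon_2$. Also $r_{2,6}\ge r_{2,5}$.

**Step 3: with $\mathbb F_2$ coefficients $Q_2$ looks like $S^6$.** $Y_2$ is a closed 3-manifold, orientable because $2T$ acts on $S^3$ by translations. By Step 1, $H_1(Y_2;\mathbb F_2)=0$, so $H^1(Y_2;\mathbb F_2)=0$ and, by Poincaré duality, $H_2(Y_2;\mathbb F_2)=0$. By Lemma 4, $\tilde H_i(Q_2;\mathbb F_2)\cong\tilde H_{i-3}(Y_2;\mathbb F_2)=0$ for $i\le5$, so $H^i(Q_2;\mathbb F_2)=0$ for $1\le i\le5$.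

**Step 4: $w_Q^6\ne0$.** Let $B=Q_2/\pm$; it is connected. In the sequence (2) for $Q_2\to B$, the group $H^i(Q_2)$ vanishes for $1\le i\le5$, so $\cup w_Q:H^i(B)\to H^{i+1}(B)$ is injective there. For $i=0$, the transfer $H^0(Q_2)\to H^0(B)$ is multiplication by $2$, hence zero, as $Q_2$ is connected; so $\cup w_Q$ is injective on $H^0(B)$ as well. Starting from $1\in H^0(B)$ we get $w_Q\ne0$, $w_Q^2\neq0$, and so on up to $w_Q^6\ne0$.

**Step 5: the value of $s$.** By (1) there is no odd map $Q_2\to S^5$, so Lemma 5 with $k=6$ gives $s_{2,6}\le r_2$. With (a) and monotonicity, $r_2\le s_{2,5}\le s_{2,6}\le r_2$. Hence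
$$s_{2,5}=s_{2,6}=r_2=\arccos(-\tfrac13)<r_{2,5}\le r_{2,6},$$
and Conjecture 33 is false. $\square$

The class responsible is $H_4(Q_2;\mathbb Z)\cong\mathbb Z/3$: it prevents $V_t$ from being 4-connected, and it vanishes with $\mathbb F_2$ coefficients.

## 8. Powers of $w$ on $Y_n/\pm$ and upper bounds for $s_{n,k}$

All cohomology in this section has $\mathbb F_2$ coefficients.

**Proof of Theorem B(2).** Put $M=n+1$ and suppose $w^h\ne0$, $h\ge0$. We show
$$w_Q^{M+h}\ne0\quad\text{in }H^{M+h}(Q/\pm). \tag{3}$$
Then for $k\le n+1+h$ also $w_Q^k\ne0$, so by (1) there is no odd map $Q\to S^{k-1}$, and $s_{n,k}\le r_n$ by Lemma 5. Equality for $k\ge n+1$ is (a).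

**Step 1: lifting $w_Q^M$ to a relative class.** Let $U'\subset Q/\pm$ be the open set of classes of points $(y,x)$ with $x\ne0$. Pushing $x$ radially outward deformation retracts it to $S^n/\pm=\mathbb{RP}^n$. So $w_Q^M|_{U'}\in H^{n+1}(\mathbb{RP}^n)=0$, and $w_Q^M$ is the image of some $\tau\in H^M(Q/\pm,U')$.

**Step 2: $\tau$ is a Thom class.** Excise the closed set $S^n/\pm\subset U'$. What remains is the pair formed by the open disk bundle of the rank $M$ vector bundle $(Y\times\mathbb R^M)/\pm\to Y/\pm$ and the complement of its zero section. By the Thom isomorphism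
$$H^{M+i}(Q/\pm,U')\cong H^i(Y/\pm)\cdot u$$
with $u$ the Thom class. As $Y/\pm$ is connected, $H^M(Q/\pm,U')=\{0,u\}$. For a fixed $y$, the subspace $\{\pm y\}\ast S^n\subset Q$ is $S^0\ast S^n\cong S^M$ with the antipodal involution. It gives $\mathbb{RP}^M\subset Q/\pm$, on which $w_Q^M$ restricts to the generator of $H^M(\mathbb{RP}^M)\neq0$. So $w_Q^M\ne0$, hence $\tau\ne0$ and $\tau=u$. This is (3) for $h=0$.

**Step 3: multiplying by $w_Q^h$.** Let $h\ge1$. On the disk bundle, $w_Q$ restricts to the pullback of $w$. So $w_Q^{M+h}$ is the image of $w_Q^h\tau=w^hu\ne0$ under $H^{M+h}(Q/\pm,U')\to H^{M+h}(Q/\pm)$. The kernel of this map is the image of $H^{M+h-1}(U')=H^{n+h}(\mathbb{RP}^n)=0$. So $w_Q^{M+h}\ne0$. $\square$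

It remains to find nonzero powers of $w$. Both computations climb a tower of sphere bundles, using the following textbook facts. Let $E\to X$ be a rank $r$ vector bundle with metric over a connected base, $\pi:S(E)\to X$ its unit sphere bundle. The Gysin sequence
$$H^{i-r}(X)\xrightarrow{\cup w_r(E)}H^i(X)\xrightarrow{\ \pi^{\ast}\ }H^i(S(E))\to H^{i-r+1}(X)\xrightarrow{\cup w_r(E)}H^{i+1}(X) \tag{4}$$
is exact. On $S(E)$ the tautological unit section splits $\pi^{\ast}E=\mathbb R\oplus E'$ (a trivial line and its orthogonal complement), and $w(E')=\pi^{\ast}w(E)$. From (4) we read off: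

- (G1) the kernel of $\pi^{\ast}$ in degree $i$ is $w_r(E)\cdot H^{i-r}(X)$; in particular $\pi^{\ast}$ is injective in degrees below $r$, and in all degrees if $w_r(E)=0$;
- (G2) $\pi^{\ast}$ is an isomorphism in degrees $\le r-2$, and in degree $r-1$ also if $w_r(E)\ne0$.

**Proposition 7.** Let $s=\lfloor\log_2(n+1)\rfloor\ge1$. Then $w^{2^s-1}\ne0$ on $Y_n/\pm$. Hence $s_{n,k}=r_n$ for $n+1\le k\le n+2^s$.

*Proof.* **Step 1: an odd map from $SO(N)$ to $Y$, where $N=2^s$.** Put $j=n+1-N$. Since $n+1<2N$, we have $j<\frac{n+1}2$. So $S_{n+2}$ contains a product $\tau_0$ of $j$ disjoint transpositions. On the permutation module $\mathbb R^{n+2}$ it has eigenvalue $-1$ with multiplicity $j$; removing the trivial summand, it acts on $\mathbb R^{n+1}$ with eigenvalues $-1$ ($j$ times) and $+1$ ($N$ times). Choose $e'\in Y$ so positioned that $\tau_0$ acts as $\operatorname{diag}(-I_j,I_N)$. Thus $\operatorname{diag}(-I_j,I_N)e'=e'$. As $N$ is even, $-A\in SO(N)$ for $A\in SO(N)$. The map $SO(N)\to Y$, $A\mapsto\operatorname{diag}(I_j,A)e'$, is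 odd:
$$\operatorname{diag}(I_j,-A)e'=\operatorname{diag}(I_j,A)\cdot\big(-\operatorname{diag}(-I_j,I_N)\big)e'=-\operatorname{diag}(I_j,A)e'.$$
So $w$ pulls back to the class $\bar w$ of $SO(N)\to SO(N)/\pm$, and it suffices that $\bar w^{N-1}\ne0$.

**Step 2: $SO(N)/\pm$ as the top of a tower over $\mathbb{RP}^{N-1}$.** The first-column map $p:SO(N)/\pm\to\mathbb{RP}^{N-1}$ comes from an odd map $SO(N)\to S^{N-1}$, so $p^{\ast}\alpha=\bar w$. We must show that $p^{\ast}$ is injective. For $0\le i\le N-2$ let $X_i$ be the space of orthonormal $(i+1)$-frames $(v_1,\dots,v_{i+1})$ in $\mathbb R^N$ modulo common sign. Over $X_i$ let $E_i$ be the bundle with fiber $\operatorname{Hom}(\mathbb Rv_1,\{v_1,\dots,v_{i+1}\}^\perp)$, of rank $N-1-i$. A unit vector in this fiber is a map $v_1\mapsto v_{i+2}$, and simultaneous change of all signs does not alter it. So $S(E_i)=X_{i+1}$, and $E_{i+1}$ is the bundle $E_i'$ described after (4). Moreover $X_0=\mathbb{RP}^{N-1}$, $E_0=T\mathbb{RP}^{N-1}$, and $X_{N-2}=SO(N)/\pm$, because an orthonormal $(N-1)$-frame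 in $\mathbb R^N$ has a unique completion to an element of $SO(N)$. The composite $X_{N-2}\to X_0$ is $p$. (For $N=2$ there is nothing to climb: $p$ is a homeomorphism.)

**Step 3: all Stiefel–Whitney classes in the tower vanish.** Since $N$ is a power of 2, $w(E_0)=w(T\mathbb{RP}^{N-1})=(1+\alpha)^N=1+\alpha^N=1$. Hence $w(E_i)=1$ for all $i$. By (G1) each $X_{i+1}\to X_i$ is injective on cohomology, so $p^{\ast}$ is injective and $\bar w^{N-1}=p^{\ast}\alpha^{N-1}\ne0$.

The last assertion is Theorem B(2) with $h=2^s-1$. $\square$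

For $n=6$ this gives only $k\le 6+4=10$. We need one more.

**Proposition 8.** $w^4\ne0$ on $Y_6/\pm$. Hence $s_{6,k}=r_6$ for $7\le k\le11$.

*Proof.* **Step 1: a test space over $Y_6/\pm$.** Let $L\cong(\mathbb Z/2)^4\subset S_8$ be generated by four disjoint transpositions. Then $H^{\ast}(BL)=\mathbb F_2[\ell_1,\dots,\ell_4]$, where the $\ell_i$ form the basis of $H^1(BL)=\operatorname{Hom}(L,\mathbb F_2)$ dual to the transpositions. Let $e_i$ be the elementary symmetric polynomials in the $\ell$'s. The sign character is $a=e_1$, because it is nontrivial on each generator. Let $g\in L$ act on $\mathbb R^7$ as a symmetry of a fixed $e\in Y_6$ (the $e$ without index), and put $\chi(g)=\operatorname{sgn}(g)\,g$. Its determinant is $\operatorname{sgn}(g)^7\operatorname{sgn}(g)=1$, so $\chi:L\to SO(7)$. It is injective, since $g=-1$ is impossible ($-e\ne e$). Because $ge=e$,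
$$A\chi(g)e=\operatorname{sgn}(g)\,Ae .$$
So $A\mapsto\pm Ae$ induces $SO(7)/\chi(L)\to Y_6/\pm$. The double cover $SO(7)\times_L\{\pm1\}\to SO(7)/\chi(L)$, with $L$ acting on $\{\pm1\}$ through $\operatorname{sgn}$, maps to $Y_6$ by the odd map $[A,\epsilon]\mapsto\epsilon Ae$. So $w$ pulls back to the image of $a$ under $H^{\ast}(BL)\to H^{\ast}(SO(7)/\chi(L))$, where $SO(7)/\chi(L)\to BL$ classifies the $L$-cover by $SO(7)$. It suffices to show that $a^4$ does not go to $0$.

**Step 2: the test space as the top of a tower over $BL$.** Let $E_0=EL\times_L\mathbb R^7\to X_0=BL$ be the vector bundle of the representation $\chi$. Put $X_{i+1}=S(E_i)$ and $E_{i+1}=E_i'$, so that $E_i$ has rank $7-i$ and $X_i=EL\times_LV_i$, with $V_i$ the space of orthonormal $i$-frames in $\mathbb R^7$. Since $V_6\cong SO(7)$, with $L$ acting freely by left multiplication through $\chi$, the space $X_6=EL\times_LSO(7)$ is homotopy equivalent to $\chi(L)\backslash SO(7)$, and $A\mapsto A^{-1}$ identifies this with $SO(7)/\chi(L)$. Under this equivalence $X_6\to BL$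 is the classifying map of Step 1.

**Step 3: the Stiefel–Whitney classes $w_i'=w_i(E_0)$.** As a permutation module of $L$, $\mathbb R^8$ is the sum of four trivial characters and of $\ell_1,\dots,\ell_4$. So $\mathbb R^7$ is three trivial characters plus the $\ell_i$, and $\chi=3a+\sum_i(a+\ell_i)$ as a sum of characters. Therefore
$$w(E_0)=(1+a)^3\prod_{i=1}^4(1+a+\ell_i)=\sum_{i=0}^4e_i(1+a)^{7-i}.$$
With $e_0=1$, $e_1=a$ and binomial coefficients mod 2,
$$\begin{aligned}
w_1'&=7a+e_1=0,\\
w_2'&=21a^2+6a\,e_1+e_2=a^2+e_2,\\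
w_3'&=35a^3+15a^2e_1+5a\,e_2+e_3=ae_2+e_3,\\
w_4'&=35a^4+20a^3e_1+10a^2e_2+4a\,e_3+e_4=a^4+e_4.
\end{aligned}$$
Note that $w_3'=e_1e_2+e_3\ne0$: it contains the monomial $\ell_1^2\ell_2$.

**Step 4: what dies in degree 4 lies in the ideal $(w_2',w_3',w_4')$.** Throughout, $w_r(E_{7-r})$ is the pullback of $w_r'$. We climb.

- $X_3\to X_2\to X_1\to X_0$ have ranks $r=5,6,7$. By (G1) and (G2), $H^i(BL)\to H^i(X_3)$ is injective for $i\le4$ and an isomorphism for $i\le3$.
- $X_4\to X_3$ has $r=4$. It is an isomorphism in degrees $\le2$ and injective in degree 3, and its kernel in degree 4 is spanned by $w_4'$.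
- $X_5\to X_4$ has $r=3$. Its kernel in degree 4 is $w_3'\cdot H^1(X_4)=w_3'\cdot H^1(BL)$. By the first two items $H^3(BL)\to H^3(X_4)$ is injective, so $w_3'\ne0$ in $H^3(X_4)$. By (G2), $H^2(X_4)\to H^2(X_5)$ is an isomorphism. So $H^2(X_5)=H^2(BL)$.
- $X_6\to X_5$ has $r=2$. Its kernel in degree 4 is $w_2'\cdot H^2(X_5)=w_2'\cdot H^2(BL)$.

Suppose $a^4\mapsto0$ in $H^4(X_6)$. Then $a^4=w_2'b$ in $H^4(X_5)$ for some $b\in H^2(BL)$. So $a^4+w_2'b$ dies in $X_5$, and in $H^4(X_4)$ it equals $w_3'c$ with $c\in H^1(BL)$. So $a^4+w_2'b+w_3'c$ dies in $X_4$, and in $H^4(X_3)$ it equals $\epsilon w_4'$ with $\epsilon\in\mathbb F_2$. As $H^4(BL)\to H^4(X_3)$ is injective, $a^4=w_2'b+w_3'c+\epsilon w_4'$ in $H^4(BL)$.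

**Step 5: $a^4$ is not in this ideal.** Let $\zeta\in\mathbb F_{16}$ be a primitive fifth root of unity ($5$ divides $15$). Consider the ring map $\mathbb F_2[\ell_1,\dots,\ell_4]\to\mathbb F_{16}$, $\ell_i\mapsto\zeta^i$. Since $\prod_{i=1}^4(T-\zeta^i)=T^4+T^3+T^2+T+1$, it sends every $e_i$ to $1$. So $w_2'$, $w_3'$, $w_4'$ go to $1+1=0$, while $a^4$ goes to $1$. Hence $a^4\notin(w_2',w_3',w_4')$, which contradicts Step 4.

So $w^4\ne0$, and Theorem B(2) with $n=6$, $h=4$ gives $s_{6,k}=r_6$ for $7\le k\le11$. $\square$

## 9. Homology of $Y_n$ and the list of counterexamples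

Theorem B(1) needs nonzero homology of $Y_n$ in low positive degree.

**Lemma 9.** For $n\ge2$, $H_3(Y_n;\mathbb Z)\ne0$. Hence $r_{n,k}>r_n$ for all $k\ge n+5$.

*Proof.* **Step 1: reduction to $SO(n+1)$.** The map $SO(n+1)\to Y_n$ is a finite cover with group $A_{n+2}$, so $H^{\ast}(Y_n;\mathbb Q)=H^{\ast}(SO(n+1);\mathbb Q)^{A_{n+2}}$. The group acts by translations by elements of the connected group $SO(n+1)$; these are homotopic to the identity, so all of $H^{\ast}(SO(n+1);\mathbb Q)$ is invariant.

**Step 2: a class in degree 3.** On the Lie algebra of $SO(n+1)$ let $\langle X,X'\rangle=-\operatorname{tr}(XX')$. Let $\omega$ be the left-invariant 3-form on $SO(n+1)$ given at the identity by $\langle[X_1,X_2],X_3\rangle$; it is alternating and bi-invariant, because the inner product is invariant. It is closed: inversion $\iota$ multiplies a bi-invariant $p$-form by $(-1)^p$, so $\iota^{\ast}d\omega=d\omega$ (degree 4) and $\iota^{\ast}d\omega=d\iota^{\ast}\omega=-d\omega$, whence $d\omega=0$. Restrict it to $SO(3)\subseteq SO(n+1)$. For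 the standard basis with $[E_1,E_2]=E_3$ we get $\omega(E_1,E_2,E_3)=-\operatorname{tr}(E_3^2)=2\ne0$. So the restriction is a nowhere zero invariant 3-form on the closed 3-manifold $SO(3)$, with nonzero integral, and $\omega$ is not exact. Hence $H^3(SO(n+1);\mathbb R)\ne0$, and so $H^3(SO(n+1);\mathbb Q)\ne0$.

**Step 3: conclusion.** $H^3(Y_n;\mathbb Q)\ne0$, so $H_3(Y_n;\mathbb Z)\ne0$. Apply Theorem B(1) with $c=3$. $\square$

**Lemma 10.** For $n=4,5$, $H_2(Y_n;\mathbb Z)\ne0$. Hence $r_{n,k}>r_n$ for $k\ge n+4$; in particular $r_{4,8}>r_4$ and $r_{5,9}>r_5$.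

*Proof.* By Schur (1911), $H_2(A_6;\mathbb Z)\cong H_2(A_7;\mathbb Z)\cong\mathbb Z/6$. We work over $\mathbb Z_{(3)}$, the integers localized at 3. The group $\mathrm{Spin}(n+1)$ is 2-connected and is a double cover of $SO(n+1)$. The composite of transfer and projection $H_i(SO(n+1))\to H_i(\mathrm{Spin}(n+1))\to H_i(SO(n+1))$ is multiplication by 2, which is invertible over $\mathbb Z_{(3)}$, and the middle group is $0$ for $i=1,2$. So $H_i(SO(n+1);\mathbb Z_{(3)})=0$ for $i=1,2$. Now consider the fibration $SO(n+1)\to Y_n\to BA_{n+2}$, where $Y_n\simeq SO(n+1)\times_{A_{n+2}}EA_{n+2}$. In its Serre spectral sequence over $\mathbb Z_{(3)}$ the rows $q=1,2$ vanish. In total degree 2 only $E^2_{2,0}$ is left; its one possible outgoing differential lands in $E^2_{0,1}=0$, and none enters it. So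
$$H_2(Y_n;\mathbb Z_{(3)})\cong H_2(A_{n+2};\mathbb Z_{(3)})\cong\mathbb Z/3.$$
Hence $H_2(Y_n;\mathbb Z)\ne0$. Apply Theorem B(1) with $c=2$. $\square$

**Proof of Theorem B(3) and (4).** Part (3) collects Propositions 7 and 8 and Lemmas 9 and 10. For part (4), we need pairs $(n,k)$ with $s_{n,k}=r_n$ and $r_{n,k}>r_n$.

- $n=2$: $(2,5)$ and $(2,6)$ are Theorem A.
- $n=4$: $2^{\lfloor\log_2 5\rfloor}=4$, so $s_{4,8}=r_4$, while $r_{4,8}>r_4$ by Lemma 10.
- $n=5$: $2^{\lfloor\log_2 6\rfloor}=4$, so $s_{5,9}=r_5$, while $r_{5,9}>r_5$ by Lemma 10.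
- $n=6$: $s_{6,11}=r_6$ by Proposition 8, and $11=n+5$, so $r_{6,11}>r_6$ by Lemma 9.
- $n\ge7$: $2^{\lfloor\log_2(n+1)\rfloor}\ge8$, so the ranges $k\ge n+5$ and $n+1\le k\le n+2^{\lfloor\log_2(n+1)\rfloor}$ overlap, at least in $k=n+5,\dots,n+8$. $\square$

For $n=3$ Theorem B(3) gives $s_{3,k}=r_3$ for $4\le k\le7$ and $r_{3,k}>r_3$ for $k\ge8$. The two ranges do not meet, and these arguments do not decide the conjecture for $n=3$; nor do they decide pairs $(n,k)$ outside the ranges above.

## 10. The circle: odd trigonometric curves and proof of Proposition C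

For $k=1$ both numbers are $0$ (the case $k\le n$ of Section 3). For $l\ge1$ put $\rho_l=\frac{2\pi l}{2l+1}$. Moy (*Vietoris–Rips metric thickenings of the circle*, J. Appl. Comput. Topol., 2023) proved that $\mathrm{VR}^m(S^1;t)\simeq S^{2l+1}$ for $\rho_l\le t<\rho_{l+1}$. (For $l=1$ and $t=\rho_1=r_1$ this sphere $S^3$ is our $Q_1$.)

**Step 1: reduction to one inequality.** By Moy's theorem $V_{\rho_l}$ is $2l$-connected, so $r_{1,2l}\le r_{1,2l+1}\le\rho_l$. By Proposition 1, $s_{1,2l}\le r_{1,2l}$ and $s_{1,2l}\le s_{1,2l+1}\le r_{1,2l+1}$. So if $s_{1,2l}\ge\rho_l$, all four numbers equal $\rho_l$. As $l$ varies this covers every $k\ge2$.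

**Step 2: the odd map.** To prove $s_{1,2l}\ge\rho_l$, consider the odd map
$$f(\theta)=(\cos m\theta,\sin m\theta)_{m=1,3,\dots,2l-1}\in\mathbb R^{2l}.$$
Suppose $0=\sum\lambda_if(x_i)$ is a convex combination with $\lambda_i>0$, over a finite set $X=\{x_i\}$ with $\operatorname{diam}X<\rho_l$. We derive a contradiction, which shows $d(f)\ge\rho_l$.

**Step 3: blocks of colors.** Since $\operatorname{diam}X<\pi$, $X\cap(-X)=\emptyset$. Color $X$ white and $-X$ black. Going around the circle, the points of $X\cup(-X)$ fall into maximal monochromatic blocks, of alternating colors, in cyclic order $B_0,B_1,\dots,B_{b-1}$ with $b$ even. Rotation by $\pi$ preserves the cyclic order, exchanges the colors, and has square the identity. So it permutes the blocks by the shift $B_i\mapsto B_{i+b/2}$, and $b/2$ is odd because colors are exchanged. Write $b=2m$, with $m$ odd, so that $B_{i+m}=-B_i$.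

**Step 4: many blocks, $m\ge2l+1$.** Choose $z_i\in B_i$ for $0\le i\le m-1$ and put $z_m=-z_0\in B_m$. The $m$ gaps between consecutive $z_0,z_1,\dots,z_m$ sum to $\pi$, so some gap, between $z_i$ and $z_{i+1}$, is at most $\frac\pi{2l+1}$. These two points have opposite colors. So one of them and the antipode of the other lie in $X$, at distance at least $\pi-\frac\pi{2l+1}=\rho_l$. This contradicts $\operatorname{diam}X<\rho_l$.

**Step 5: few blocks, $m\le2l-1$.** For $1\le i\le m$ choose $c_i$ strictly between the last point of $B_{i-1}$ and the first point of $B_i$. All $c_i$ lie in the open half circle from the last point of $B_0$ to its antipode, the last point of $B_m$; so they are distinct modulo $\pi$. Let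
$$p(\theta)=\pm\prod_{i=1}^m\sin(\theta-c_i).$$
It changes sign exactly at the points $c_i$ and $c_i+\pi$, that is, once between any two consecutive blocks. So its sign is constant on each block and alternates from block to block; with the right choice of sign, $p>0$ on $X$. Since $m$ is odd, $p(\theta+\pi)=-p(\theta)$, so $p$ is a trigonometric polynomial with only odd frequencies, all at most $m\le2l-1$. Thus $p=\Lambda\circ f$ for a linear functional $\Lambda$ on $\mathbb R^{2l}$, and $\sum\lambda_ip(x_i)=\Lambda\big(\sum\lambda_if(x_i)\big)=0$. This contradicts $p>0$ on $X$.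

Since $m$ is odd, one of the two cases occurs, so $s_{1,2l}\ge d(f)\ge\rho_l$, which completes the proof of Proposition C. $\square$
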